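# Spirals That Cannot Be Straightened Expansively in the BMO Topology

## 1. The square spiral theorem

Let $\rho=1/\sqrt2$, $q=i\rho$, $p_n=\sum_{j<n}q^j$ (so $p_0=0$) and $p_\infty=\lim p_n$. Let $\Gamma\subset\mathbb C\cong\mathbb R^2$ consist of the edges $[p_n,p_{n+1}]$, $n\ge0$, together with the point $p_\infty$. Edge $n$ has length $\rho^n$, and each edge makes a left turn of $\pi/2$ from the one before. The total length is $1/(1-\rho)=2+\sqrt2$. Let $\ell=1-\rho$ and let $\Gamma_*$ be $\Gamma$ scaled by $\ell$, so that $\Gamma_*$ has length $1$.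

**Theorem 1.** $\Gamma_*$ is a chord-arc arc of length $1$. There is no BMO-continuous path $t\mapsto\gamma_t$ with $\gamma_0=\Gamma_*$, $\gamma_1$ a segment, and every $\gamma_t$ dominating $\gamma_0$. In particular $\Gamma_*$ cannot be straightened by an expansive motion. Even a finite chain of dominating curves $\gamma_{t_0}=\Gamma_*,\dots,\gamma_{t_k}=$ segment with $\|f_{t_{j+1}}-f_{t_j}\|_{\rm BMO}<1/600$ for all $j$ does not exist.

Here "$\gamma_t$ dominates $\gamma_0$" means that no distance is smaller in $\gamma_t$ than in $\gamma_0$, and $f_t$ is the tangent angle of $\gamma_t$. The next section makes these words precise and states the conjecture that the theorem refutes. Two companion results come later. Theorem 2 decides exactly which logarithmic spirals can be straightened. Theorem 3 says that the same $\Gamma_*$ *can* be straightened expansively if we only ask for continuity in the uniform topology.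

## 2. Chord-arc arcs, tangent angles and the BMO seminorm

**Definition (chord-arc).** A rectifiable arc $\Gamma\subset\mathbb R^2$ is a non-closed curve with two distinct endpoints. For $x,y\in\Gamma$ let $\sigma(x,y)$ be the length of the subarc between them. $\Gamma$ is *chord-arc* if there is a constant $C$, depending only on $\Gamma$, with $\sigma(x,y)\le C|x-y|$ for all $x,y\in\Gamma$.

A corner is allowed. If two perpendicular edges meet and $x,y$ lie on them at distances $a,b$ from the corner, then $\sigma=a+b\le\sqrt2\sqrt{a^2+b^2}=\sqrt2\,|x-y|$. A cusp is not allowed. In the union of $\{(x,0)\}$ and $\{(x,x^2)\}$, $0\le x\le1$, the points $(x,0)$ and $(x,x^2)$ have $\sigma\ge2x$ but are at distance $x^2$.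

**Definition (tangent angle).** If $\Gamma$ has length $1$ and $z:[0,1]\to\mathbb C$ is its arclength parametrization, then $z'(u)=e^{if(u)}$ for a.e. $u$, with $f$ real and measurable. For a chord-arc arc, $f$ can be chosen in $\mathrm{BMO}([0,1])$.

**Definition (BMO seminorm).** $\|f\|_{\rm BMO}=\sup_I\frac1{|I|}\int_I|f-f_I|$, where $I$ runs over the subintervals of $[0,1]$ and $f_I$ is the mean of $f$ on $I$.

Two examples will be used.

*A jump.* Let $f=h\cdot1_{[c,1]}$. If a fraction $p$ of $I$ lies to the right of $c$, then $f_I=ph$ and the mean oscillation is $p(1-p)|h|+(1-p)p|h|=2p(1-p)|h|$. Hence $\|f\|_{\rm BMO}\le|h|/2$.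

*The logarithm.* $\log u\in\mathrm{BMO}([0,1])$, although it is unbounded. Let $I=[\alpha,\alpha+h]$. If $\alpha\ge h$, then $\log$ varies by at most $\log2$ on $I$. If $\alpha<h$, compare with the constant $\log(\alpha+h)$: the mean of $\log\frac{\alpha+h}{x}$ over $I$ is at most $\frac1h\int_0^{\alpha+h}\log\frac{\alpha+h}x\,dx=\frac{\alpha+h}h\le2$. Replacing the constant by the mean costs at most a factor $2$, so all mean oscillations are at most $4$.

The seminorm does not see additive constants, so curves are considered up to rigid motions: a rotation adds a constant to $f$.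

**Definition (BMO-continuous path).** Let $\gamma:[0,1]^2\to\mathbb R^2$ be such that for each $t$ the map $\gamma_t=\gamma(\cdot,t)$ is the arclength parametrization of a chord-arc arc of length $1$. The map $t\mapsto\gamma_t$ is a *continuous path in the BMO topology* if there are real-valued $f_t\in\mathrm{BMO}([0,1])$ with $\partial_u\gamma(u,t)=e^{if_t(u)}$ for a.e. $u$ such that $t\mapsto f_t$ is continuous with respect to $\|\cdot\|_{\rm BMO}$.

**Definition (expansive straightening).** $\Gamma$ is *straightened* by $\gamma$ if $t\mapsto\gamma_t$ is such a path, $\gamma_0=\Gamma$ and $\gamma_1$ is a line segment. The motion is *expansive* if $s<t$ implies $|\gamma(u,s)-\gamma(v,s)|\le|\gamma(u,t)-\gamma(v,t)|$ for all $u,v\in[0,1]$.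

**Conjecture** (from "RESULTS FROM PRIOR NSF SUPPORT", http://www.math.stonybrook.edu/~bishop/vita/nsf06.pdf). Every chord-arc path of length $1$ can be straightened to a unit line segment by an expansive motion.

**Definition (domination).** $\gamma_t$ *dominates* $\gamma_0$ if $|\gamma_t(u)-\gamma_t(v)|\ge|\gamma_0(u)-\gamma_0(v)|$ for all $u,v$.

In an expansive motion every $\gamma_t$ dominates $\gamma_0$. Domination compares each curve only with the initial one, so forbidding dominating paths is a stronger statement than forbidding expansive ones. This is why Theorem 1 is phrased with domination, and it refutes the conjecture.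

The simplest arc is one corner with two straight edges. Let the turning angle decrease to $0$. The angle at the corner between two points at distances $a,b$ from it grows within $[0,\pi]$, so by the law of cosines all distances grow. The tangent angle changes by a jump function, whose seminorm is at most half the change of the jump. So this motion is expansive and BMO-continuous. For a bounded number of corners nothing here is delicate; $\Gamma_*$ has infinitely many, at all scales.

Two small conventions. If $\gamma_1$ parametrizes a segment, the chord-arc inequality makes $\gamma_1$ injective, hence monotone along the segment, hence with constant tangent. We parametrize $\Gamma_*$ starting from the outer end $p_0$. Reversing every curve ($u\mapsto1-u$) replaces $f$ by $f(1-u)+\pi$ and changes neither distances nor seminorms, so the choice is harmless.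

## 3. The square spiral is chord-arc

The first few vertices are
$$p_0=0,\quad p_1=1,\quad p_2=1+i\rho,\quad p_3=\tfrac12+i\rho,\quad p_4=\tfrac12+\tfrac{i\rho}2,\quad p_5=\tfrac34+\tfrac{i\rho}2 .$$

**Step 1: locate the vertices.** We need the later edges to stay away from edge $0$. For $n\ge2$, $\operatorname{Im}p_n$ is a nonempty partial sum of the alternating series $\rho-\rho^3+\rho^5-\cdots$ with decreasing terms, so $\operatorname{Im}p_n\ge\rho-\rho^3=\rho/2$. By convexity all edges $n\ge2$, and $p_\infty$, lie in $\{\operatorname{Im}\ge\rho/2\}$. Likewise for $n\ge1$, $\operatorname{Re}p_n$ is a nonempty partial sum of $1-\frac12+\frac14-\cdots$, so $\operatorname{Re}p_n\ge\frac12$. In particular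
$$\Gamma\subset\{\operatorname{Re}\ge0,\ \operatorname{Im}\ge0\}. \tag{1}$$

**Step 2: compare arcs with chords.** Let $x,y\in\Gamma$ be at different parameters, $x$ earlier, on edge $m$. Since $p_{m+k}-p_m=q^mp_k$, the similarity $z\mapsto(z-p_m)/q^m$ maps the part of $\Gamma$ from $p_m$ on onto $\Gamma$. It scales $\sigma$ and $|x-y|$ alike, so we may assume $m=0$, that is, $x\in[0,1]$.

* If $y$ is on edge $0$, then $\sigma=|x-y|$.
* If $y$ is on edge $1$, perpendicular to edge $0$, then $\sigma\le\sqrt2\,|x-y|$.
* Otherwise $|x-y|\ge\rho/2$ and $\sigma\le2+\sqrt2$, so $\sigma\le\frac{2(2+\sqrt2)}{\rho}|x-y|=(4+4\sqrt2)|x-y|$.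

So $\sigma\le10|x-y|$ always. In particular the parametrization is injective, and $\Gamma$ is an arc. This is the first sentence of Theorem 1.

The vertices of $\Gamma_*$ have parameters $u_n=\ell(1+\rho+\dots+\rho^{n-1})=1-\rho^n$, so $0=u_0<u_1<\cdots\to1$ and $u_{n+1}-u_n=\ell\rho^n$. On edge $n$ the tangent angle can be taken to be $n\pi/2$. There $1-u$ runs from $\rho^n$ down to $\rho^{n+1}$, so this angle differs from $\frac\pi2\log(1-u)/\log\rho$ by at most $\pi/2$: the turning is logarithmic, and $f_0\in\mathrm{BMO}$.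

## 4. What domination leaves free: the corner angles

Throughout this section $\gamma_t$ dominates $\gamma_0=\Gamma_*$. We show that $\gamma_t$ is described by one angle per corner, and that BMO-closeness controls all these angles at once.

**Step 1: edges stay straight.** For $u,v\in[u_n,u_{n+1}]$,
$$|u-v|=|\gamma_0(u)-\gamma_0(v)|\le|\gamma_t(u)-\gamma_t(v)|\le|u-v| .$$
So $\gamma_t$ is an isometry on $[u_n,u_{n+1}]$, hence affine there, with a constant unit tangent $e_n(t)\in\mathbb C$. Put $w_n(t)=e_{n+1}(t)/e_n(t)$. Then $w_n(0)=i$, and if $\gamma_1$ is a segment, $w_n(1)=1$.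

**Step 2: corners can only open.** Two consecutive edges give
$$|\gamma_t(u_{n+2})-\gamma_t(u_n)|^2=\ell^2\rho^{2n}|1+\rho w_n(t)|^2=\ell^2\rho^{2n}\big(1+\rho^2+2\rho\operatorname{Re}w_n(t)\big).$$
Domination gives $\operatorname{Re}w_n(t)\ge\operatorname{Re}w_n(0)=0$. Since $\operatorname{Re}(ie^{-i\beta})=\sin\beta$, there is a unique $\beta_n(t)$ with
$$w_n(t)=i\,e^{-i\beta_n(t)},\qquad\beta_n(t)\in[0,\pi]. \tag{2}$$
This is the amount by which the corner at $u_{n+1}$ has opened. We have $\beta_n(0)=0$, and $\beta_n(1)=\pi/2$ if $\gamma_1$ is a segment.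

**Step 3: BMO-closeness controls every corner uniformly.** Let $\gamma_s,\gamma_t$ both dominate $\gamma_0$ and let $g=f_t-f_s$. Then $e^{ig}=\gamma_t'/\gamma_s'$ a.e., which is a constant $A_n=e_n(t)/e_n(s)$ on edge $n$. Let $I$ be the interval centred at $u_{n+1}$ with half-length $\ell\rho^{n+1}$. Its left half lies in edge $n$ and its right half is edge $n+1$. With $a=g_I$ and $|e^{ig}-e^{ia}|\le|g-a|$,
$$\|g\|_{\rm BMO}\ge\frac1{|I|}\int_I|g-a|\ge\frac1{|I|}\int_I|e^{ig}-e^{ia}|=\tfrac12\big(|A_n-e^{ia}|+|A_{n+1}-e^{ia}|\big)\ge\tfrac12|A_n-A_{n+1}| .$$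
Since $w_n(t)/w_n(s)=A_{n+1}/A_n$ and all these numbers are unimodular, $|w_n(t)-w_n(s)|=|A_{n+1}-A_n|\le2\|g\|_{\rm BMO}$. Two angles $\beta_n(t),\beta_n(s)\in[0,\pi]$ differ by $\delta\le\pi$, and the chord is $2\sin(\delta/2)\ge2\delta/\pi$. Hence
$$|\beta_n(t)-\beta_n(s)|\le\pi\,\|f_t-f_s\|_{\rm BMO}\qquad\text{for all }n. \tag{3}$$
The argument does not depend on which lifts $f_t$ were chosen. The interval $I$ shrinks with $n$ but the constant does not: BMO sees all scales equally.

## 5. Opening the corners all at once, or one at a time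

**All corners at once.** The natural motion multiplies the tangent angle by $1-t$. For $\Gamma_*$ this gives $\beta_n(t)=t\pi/2$ for every $n$. Let us test it on chords spanning $k$ edges. With $b_m=(i\rho)^m$, opening every corner by $x$ turns $|p_k|^2$ into
$$D_k(x)=\Big|\sum_{m<k}b_me^{-imx}\Big|^2,\qquad D_k'(0)=2\operatorname{Re}\Big(\bar p_k(-i)\sum_{m<k}mb_m\Big)=2\operatorname{Im}\Big(\bar p_k\sum_{m<k}mb_m\Big).$$
From $(b_0,\dots,b_4)=(1,\,i\rho,\,-\frac12,\,-\frac{i\rho}2,\,\frac14)$ we compute:

* $k=2$: $2\operatorname{Im}\big((1-i\rho)\,i\rho\big)=2\rho$.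
* $k=3$: $2\operatorname{Im}\big((\frac12-i\rho)(-1+i\rho)\big)=3\rho$.
* $k=4$: $2\operatorname{Im}\big((\frac12-\frac{i\rho}2)(-1-\frac{i\rho}2)\big)=\rho/2$.
* $k=5$: $2\operatorname{Im}\big((\frac34-\frac{i\rho}2)(-\frac{i\rho}2)\big)=-\frac34\rho$.

The chords over two, three and four edges grow, but the chord over five edges shrinks. So uniform opening violates domination for all small $t>0$.

**One corner at a time.** A non-uniform opening does much better. Let $t_n=1-2^{-n}$. During $[t_n,t_{n+1}]$ let $\beta_n$ grow linearly from $0$ to $\pi/2$, while $\beta_j=\pi/2$ for $j<n$ and $\beta_j=0$ for $j>n$. Put $f_t=\sum_{j<n}(\frac\pi2-\beta_j(t))$ on edge $n$, $f_1=0$, and $\gamma(u,t)=\int_0^ue^{if_t}$.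

*This motion is expansive.* During $[t_n,t_{n+1}]$ the part $[0,u_{n+1}]$ is a straight piece on the real axis, and the tail beyond the corner $\gamma_t(u_{n+1})$ is a rigid copy, $\gamma_t(u_{n+1})+\ell\rho^{n+1}e^{i(\pi/2-\beta_n)}\Gamma$. By (1), a tail point $y$ other than the corner, seen from the corner, has argument $\frac\pi2-\beta_n+\alpha$ with a fixed $\alpha\in[0,\frac\pi2]$. A point $x$ of the straight piece is seen in the direction $-1$. The angle between them is $\frac\pi2+\beta_n-\alpha\in[0,\pi]$, which increases with $\beta_n$. By the law of cosines $|x-y|$ is nondecreasing. Distances within the straight piece or within the tail do not change. For $t\ge t_n$ we have $\gamma(u,t)=u$ on $[0,u_{n+1}]$, so $|\gamma(u,t)-u|\le2\rho^{n+1}$ for all $u$. Thus $\gamma$ is continuous on $[0,1]^2$ also at $t=1$, and monotonicity of distances passes to $t=1$.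

*Where it fails.* On $[t_n,t_{n+1}]$, $f_t-f_s$ is a jump of height $|\beta_n(t)-\beta_n(s)|$ at $u_{n+1}$, so the path is BMO-continuous on $[0,1)$. But for each $t<1$ all but finitely many $\beta_n(t)$ are $0$, while $\beta_n(1)=\pi/2$. By (3), $\|f_1-f_t\|_{\rm BMO}\ge\frac12$ for every $t<1$, for any choice of lifts. The path breaks at $t=1$ and nowhere else.

These two attempts suggest what to measure. The second one opens, at each time $t<1$, only a set of corners of density zero, and at $t=1$ the density of open corners jumps to one. So consider the averages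
$$A_N(t)=\frac1N\sum_{n<N}\beta_n(t).$$
The first attempt raised this average off zero, and the five-edge chords objected. The proof shows that this is always so: domination together with BMO-continuity does not let the limit of $A_N(t)$ leave zero.

## 6. The five-edge inequality

**Step 1: write domination of the five-edge chords.** We have
$$\gamma_t(u_{n+5})-\gamma_t(u_n)=\ell\rho^ne_n(t)\sum_{m=0}^4\rho^m\,w_n\cdots w_{n+m-1},\qquad w_n\cdots w_{n+m-1}=i^me^{-i(\beta_n+\dots+\beta_{n+m-1})} .$$
So domination for the pair $(u_n,u_{n+5})$ says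
$$\Phi(\beta_n,\beta_{n+1},\beta_{n+2},\beta_{n+3})\ge\Phi(0),\qquad\Phi(x_1,\dots,x_4)=\Big|\sum_{m=0}^4b_me^{-i(x_1+\dots+x_m)}\Big|^2. \tag{4}$$

**Step 2: the gradient at $0$.** Let $P=\sum_{m=0}^4b_m=p_5=\frac34+\frac{i\rho}2$ and $c_j=-\partial_j\Phi(0)$. Differentiating,
$$\partial_j\Phi(0)=2\operatorname{Re}\Big(\bar P\cdot(-i)\sum_{m\ge j}b_m\Big)=2\operatorname{Im}\Big(\bar P\sum_{m\ge j}b_m\Big).$$
Summing over $j$ counts $b_m$ exactly $m$ times, so $-\sum_jc_j=2\operatorname{Im}(\bar P\sum_mmb_m)=D_5'(0)$. Explicitly $\sum_mmb_m=i\rho-1-\frac{3i\rho}2+1=-\frac{i\rho}2$, and therefore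
$$\sum_{j=1}^4c_j=\tfrac34\rho=\tfrac{3\sqrt2}8>0.53. \tag{5}$$

The individual values are $(c_1,c_2,c_3,c_4)=(-\rho,\frac\rho2,\rho,\frac\rho4)$: the sums $\sum_{m\ge j}b_m$ are $-\frac14+\frac{i\rho}2$, $-\frac14-\frac{i\rho}2$, $\frac14-\frac{i\rho}2$, $\frac14$, and the imaginary parts of their products with $\bar P$ are $\frac\rho2,-\frac\rho4,-\frac\rho2,-\frac\rho8$. Since $c_1<0$, opening only the first corner of the window lengthens the chord. So no single window can forbid opening. Only the sum of the $c_j$ has a useful sign, and averaging over $n$ is what makes the sum appear.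

**Step 3: the second-order term.** Fix $x\in[0,\infty)^4$ and put $\sigma_m=x_1+\dots+x_m$. Expanding the square, $\Phi(y+rx)$ is a sum of terms $b_m\bar b_l\,e^{i\theta_{ml}}e^{-ir(\sigma_m-\sigma_l)}$ with real $\theta_{ml}$ depending on $y$. Since $x\ge0$, $|\sigma_m-\sigma_l|\le\sum_jx_j$. So the second derivative in direction $x$, at any point, is in absolute value at most
$$\sum_{m,l}\rho^{m+l}(\sigma_m-\sigma_l)^2\le(1-\rho)^{-2}\Big(\sum_jx_j\Big)^2\le12\cdot4\sum_jx_j^2,$$
because $(1-\rho)^{-2}=(2+\sqrt2)^2=6+4\sqrt2<12$. Taylor's formula along the segment from $0$ to $x$ gives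
$$\Phi(x)\le\Phi(0)-\sum_jc_jx_j+24\sum_jx_j^2\qquad(x\in[0,\infty)^4).$$
Combining with (4): for every $\gamma_t$ that dominates $\gamma_0$ and every $n\ge0$,
$$\sum_{j=1}^4c_j\,\beta_{n+j-1}(t)\le24\sum_{j=1}^4\beta_{n+j-1}(t)^2. \tag{6}$$

## 7. Averaging over scales

Averaging (6) over $n$ bounds the average of $\beta_n$ by a multiple of the average of $\beta_n^2$. If all $\beta_n(t)$ are uniformly small, this forces the average to $0$. That settles a first short time step, but afterwards a sparse set of corners may be wide open, and smallness is lost. The remedy is to compare $\beta_n(t)$ with $\beta_n(s)$ rather than with $0$.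

**Claim.** If $\gamma_s,\gamma_t$ dominate $\gamma_0$, $\|f_t-f_s\|_{\rm BMO}<1/600$ and $A_N(s)\to0$ as $N\to\infty$, then $A_N(t)\to0$.

*Proof.* Put $\varepsilon=\pi\|f_t-f_s\|_{\rm BMO}<\pi/600$. Average (6) over $n<N$. Since $0\le\beta_n\le\pi$, shifting the index by $k\le3$ changes the average of $\beta_n$ by at most $k\pi/N$ and that of $\beta_n^2$ by at most $k\pi^2/N$. With (5),
$$\tfrac34\rho\,A_N(t)\le96\cdot\frac1N\sum_{n<N}\beta_n(t)^2+O(1/N).$$
By (3), $\beta_n(t)\le\beta_n(s)+\varepsilon$, so
$$\beta_n(t)^2\le\beta_n(t)\big(\beta_n(s)+\varepsilon\big)\le\pi\beta_n(s)+\varepsilon\beta_n(t).$$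
Inserting this,
$$\big(\tfrac34\rho-96\varepsilon\big)A_N(t)\le96\pi A_N(s)+O(1/N).$$
Here $96\varepsilon<96\pi/600<0.51<0.53<\frac34\rho$, so the bracket is a positive number independent of $N$. As $A_N(t)\ge0$, letting $N\to\infty$ gives $A_N(t)\to0$. $\square$

*Proof of Theorem 1.* Suppose such a path exists. The map $t\mapsto f_t$ is continuous on $[0,1]$, hence uniformly continuous, so there are $0=t_0<\dots<t_k=1$ with $\|f_{t_{j+1}}-f_{t_j}\|_{\rm BMO}<1/600$. All $\beta_n(0)$ vanish, so $A_N(t_0)=0$ for every $N$. Applying the Claim $k$ times gives $A_N(1)\to0$. But $\beta_n(1)=\pi/2$ for all $n$, so $A_N(1)=\pi/2$, a contradiction. A finite chain as in the last sentence of the theorem is excluded by the same $k$ applications. An expansive straightening would be a path of the excluded kind, so the conjecture is false. $\blacksquare$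

## 8. Logarithmic spirals and the threshold $b^*$

For $b\in\mathbb R$ let $\Lambda_b$ be the arc
$$z_b(u)=\int_0^ue^{ib\log x}\,dx=\frac{u^{1+ib}}{1+ib},\qquad u\in[0,1].$$
It has length $1$ and is parametrized by arclength, with tangent angle $b\log u\in\mathrm{BMO}$. For $v=ue^{-L}$, $L>0$,
$$|z_b(u)-z_b(v)|^2=u^2N(b,L),\qquad N(b,L)=\frac{|1-e^{-L(1+ib)}|^2}{1+b^2}=\frac{2e^{-L}(\cosh L-\cos bL)}{1+b^2}. \tag{7}$$
Since $|1-e^{-L(1+ib)}|\ge1-e^{-L}$, we get $|z_b(u)-z_b(v)|\ge(u-v)/\sqrt{1+b^2}$. For $v=0$ the distance is $u/\sqrt{1+b^2}$. So $\Lambda_b$ is chord-arc with constant $\sqrt{1+b^2}$. Let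
$$\mathcal A=\{a>0:\ 2(\cosh a\theta-\cos\theta)\ge(1+a^2)\,\theta\sin\theta\ \text{ for all }\theta>0\},\qquad a^*=\inf\mathcal A,\quad b^*=1/a^*.$$

**Theorem 2.** $1\le b^*<4$, and $\Lambda_b$ can be straightened by an expansive motion (continuous in the BMO topology) if and only if $|b|\le b^*$. If $|b|>b^*$, there is not even a BMO-continuous path from $\Lambda_b$ to a segment through curves that dominate $\Lambda_b$.

Numerically $b^*\approx3.57$; this is not used. So $\Lambda_1$ can be straightened and $\Lambda_4$ cannot. For every $b$ the path $t\mapsto\Lambda_{(1-t)b}$ is BMO-continuous through chord-arc arcs, because its tangent angles $(1-t)b\log u$ differ by $|t-s||b|\,\|\log u\|_{\rm BMO}$ in seminorm. What fails for $|b|>b^*$ is therefore expansiveness, not connectivity.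

**Step 1: $\mathcal A$ is a closed half-line.** Put $R(a,\theta)=2(\cosh a\theta-\cos\theta)/(1+a^2)$, so $a\in\mathcal A$ means $R(a,\theta)\ge\theta\sin\theta$ for all $\theta>0$. We show that $R$ is nondecreasing in $a$. The sign of $\partial_aR$ is that of $(1+a^2)\theta\sinh a\theta-2a(\cosh a\theta-\cos\theta)$. Multiply by $a$ and write $y=a\theta$:
$$\big[a^2y\sinh y-2a^2(\cosh y-1)\big]+\big[y\sinh y-2a^2(1-\cos\theta)\big].$$
The first bracket is $\ge0$: the coefficients of $y^{2k}$ in $y\sinh y$ and $2(\cosh y-1)$ are $\frac{2k}{(2k)!}$ and $\frac2{(2k)!}$, $k\ge1$. The second is $\ge y^2-a^2\theta^2=0$, by $\sinh y\ge y$ and $2(1-\cos\theta)\le\theta^2$. So $\mathcal A$ is upward closed. It is also closed in $(0,\infty)$, being an intersection over $\theta$ of conditions closed in $a$.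

**Step 2: bounds for $a^*$.** We have $1\in\mathcal A$, since $\cosh\theta-\cos\theta=2\big(\frac{\theta^2}{2!}+\frac{\theta^6}{6!}+\cdots\big)\ge\theta^2\ge\theta\sin\theta$. And $\frac14\notin\mathcal A$: take $\theta=5\pi/2$, where $\sin\theta=1$, $\cos\theta=0$. Since $5\pi/8<2$, the left side is $2\cosh(5\pi/8)<e^2+e^{-2}<7.6$, while the right side is $\frac{17}{16}\cdot\frac{5\pi}2>8.3$. With Step 1, $\mathcal A=[a^*,\infty)$ and $\frac14<a^*\le1$, so $1\le b^*<4$.

**Step 3: translation into monotonicity of $N$.** We want the sign of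
$$\partial_bN(b,L)=\frac{2e^{-L}}{(1+b^2)^2}\Big[(1+b^2)L\sin bL-2b(\cosh L-\cos bL)\Big]\qquad(b>0).$$
With $a=1/b$ and $\theta=bL$, so $L=a\theta$, the bracket equals $\frac1a\big[(1+a^2)\theta\sin\theta-2(\cosh a\theta-\cos\theta)\big]$. For fixed $b$, $\theta$ runs over $(0,\infty)$ as $L$ does. Since $b\le b^*$ means $a\in\mathcal A$, we obtain:

* (i) $\partial_bN(b,L)\le0$ for all $L>0$ and $0<b\le b^*$;
* (ii) if $b>b^*$, there is $L>0$ with $\partial_bN(b,L)>0$.

**Step 4: straightening when $|b|\le b^*$.** Complex conjugation exchanges $\Lambda_b$ and $\Lambda_{-b}$, so take $b\ge0$. Let $f_t=(1-t)b\log u$, that is, $\gamma_t=\Lambda_{(1-t)b}$ and $\gamma_1(u)=u$. This path is BMO-continuous. As $t$ grows, $(1-t)b$ decreases within $[0,b^*]$, so by (7) and (i) each distance $|\gamma_t(u)-\gamma_t(ue^{-L})|$ is nondecreasing in $t$. For $v=0$ the distance $u/\sqrt{1+(1-t)^2b^2}$ is nondecreasing as well. So the motion is expansive.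

## 9. Obstruction for $|b|>b^*$

By conjugation let $b>b^*$, and fix $L$ as in (ii). The path $\Lambda_{(1-t)b}$ now fails at once: at $t=0$ the chords between $u$ and $ue^{-L}$ shrink. We must exclude every other path. Suppose $t\mapsto\gamma_t$ is a BMO-continuous path from $\gamma_0=\Lambda_b$ to a segment, every $\gamma_t$ dominating $\gamma_0$. The plan is that of Sections 4–7, with the corner index replaced by the continuous depth $\xi=-\log u$. What is new is that there are no rigid edges, so regularity of $\gamma_t$ has to be extracted from domination.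

**Step 1: $\gamma_t'$ is $b$-Lipschitz in $\log u$.** Write $e=\gamma_t'$, unimodular a.e. For $[v,v+l]\subset(0,1]$,
$$\Big|\int_v^{v+l}e\Big|^2=\iint\operatorname{Re}\,e(x)\overline{e(y)}\,dx\,dy=l^2-\frac12\iint|e(x)-e(y)|^2 ,$$
with double integrals over $[v,v+l]^2$. For $\gamma_0$ we use $\cos\alpha\ge1-\alpha^2/2$ and $|\frac d{dx}b\log x|\le b/v$ on $[v,v+l]$:
$$|\gamma_0(v+l)-\gamma_0(v)|^2\ge l^2-\frac12\Big(\frac bv\Big)^2\iint(x-y)^2=l^2-\Big(\frac bv\Big)^2\frac{l^4}{12}.$$
Domination gives
$$\iint_{[v,v+l]^2}|e(x)-e(y)|^2\,dx\,dy\le\Big(\frac bv\Big)^2\frac{l^4}6. \tag{8}$$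

To pass to a pointwise bound, mollify. Let $\psi_\delta(r)=\delta^{-1}\psi(r/\delta)$ with $\psi$ a smooth probability density supported in $[0,1]$, and let $e_\delta(x)=\int\psi_\delta(r)e(x+r)\,dr$ on $(0,1-\delta)$. By Jensen, $|e_\delta(x)-e_\delta(y)|^2\le\int\psi_\delta(r)|e(x+r)-e(y+r)|^2dr$. Integrating and using (8) at $v+r\ge v$, we see that $e_\delta$ satisfies (8) whenever $v+l+\delta\le1$. Now $e_\delta$ is smooth, so as $l\to0$ the left side of (8) for $e_\delta$ is $|e_\delta'(v)|^2l^4/6+o(l^4)$. Hence $|e_\delta'(v)|\le b/v$, and $|e_\delta(x)-e_\delta(y)|\le b|\log x-\log y|$. As $\delta\to0$, $e_\delta\to e$ a.e. So the inequality holds for $e$ on a set of full measure, and $e$ has a continuous representative on $(0,1]$ with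
$$|e(x)-e(y)|\le b\,|\log x-\log y| .$$

From now on use this representative. The map $\xi\mapsto\gamma_t'(e^{-\xi})$, $\xi\ge0$, is a $b$-Lipschitz map into the unit circle. Let $G_t$ be a continuous lift, $\gamma_t'(e^{-\xi})=e^{iG_t(\xi)}$. Locally $G_t$ is a smooth branch of the argument applied to a Lipschitz map, so it is Lipschitz, and $|G_t'|=\big|\frac{d}{d\xi}\gamma_t'(e^{-\xi})\big|\le b$ a.e. Take $G_0(\xi)=-b\xi$ and put
$$h_t(\xi)=G_t(\xi)+b\xi,\qquad0\le h_t'\le2b\ \text{ a.e.} \tag{9}$$
Then $h_0\equiv0$, and $h_1'=b$ because $G_1$ is constant. The function $h_t$ is nondecreasing; it plays the role of the partial sums of the $\beta_n$.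

**Step 2: BMO control, uniform in depth.** For $\eta\ge0$ let $O_\eta(t)=h_t(\eta+L)-h_t(\eta)\in[0,2bL]$. We show that there is a function $\omega$ with $\omega(\varepsilon)\to0$ as $\varepsilon\to0$ and
$$|O_\eta(t)-O_\eta(s)|\le\omega\big(\|f_t-f_s\|_{\rm BMO}\big)\qquad\text{for all }\eta\ge0. \tag{10}$$
Let $\varepsilon=\|f_t-f_s\|_{\rm BMO}$, $J=[e^{-\eta-L},e^{-\eta}]$, $A=\gamma_t'/\gamma_s'$ (so $A=e^{i(f_t-f_s)}$ a.e.), and let $a$ be the mean of $f_t-f_s$ on $J$. Then $\frac1{|J|}\int_J|A-e^{ia}|\le\varepsilon$.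

Let $M=\max_J|A-e^{ia}|$. Since $A(e^{-\xi})=e^{i(G_t-G_s)(\xi)}$, the function $A$ is $2b$-Lipschitz in $\log u$. So $|A-e^{ia}|\ge M/2$ at all points of $J$ within logarithmic distance $\frac M{4b}$ of a maximum point. This is a subset of logarithmic length at least $\min(L,\frac M{4b})$, hence of measure at least $e^{-\eta-L}\min(L,\frac M{4b})$. As $|J|\le e^{-\eta}$,
$$\varepsilon\ge\frac M2e^{-L}\min\Big(L,\frac M{4b}\Big),\qquad\text{so}\qquad M\le M(\varepsilon):=\max\Big(\sqrt{8be^L\varepsilon},\ \frac{2e^L\varepsilon}L\Big),$$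
and $M(\varepsilon)\to0$, uniformly in $\eta$.

If $M\le1$, the real numbers $\varphi$ with $|e^{i\varphi}-e^{ia}|\le M$ form the disjoint intervals $a+2\pi k+[-\delta,\delta]$, where $2\sin(\delta/2)=M$ and $\delta\le\frac\pi2M$. The continuous function $G_t-G_s=h_t-h_s$ on the interval $[\eta,\eta+L]$ takes values in one of them, so its oscillation there is at most $\pi M$. This gives (10) with $\omega(\varepsilon)=\pi M(\varepsilon)$ when $M(\varepsilon)\le1$. For other $\varepsilon$ take $\omega(\varepsilon)=2bL$, which is enough because $O_\eta\in[0,2bL]$.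

**Step 3: the inequality for one chord.** Put $V=\int_0^Le^{-\tau-ib\tau}d\tau$ and $k_\eta(\tau)=h_t(\eta+\tau)-h_t(\eta)$, which lies in $[0,O_\eta(t)]$ for $\tau\in[0,L]$ by monotonicity. With $u=e^{-\eta}$, the substitution $x=ue^{-\tau}$ in $\int\gamma_t'(x)\,dx$ and the removal of a unimodular factor give
$$u^{-2}|\gamma_t(u)-\gamma_t(ue^{-L})|^2=\Big|\int_0^Le^{-\tau-ib\tau}e^{ik_\eta(\tau)}d\tau\Big|^2 ,$$
and for $t=0$ this is $|V|^2=N(b,L)$. Write the integral as $V+D$, and $D=D_1+D_2$ with $D_1=\int_0^Le^{-\tau-ib\tau}\,ik_\eta(\tau)\,d\tau$. Using $|e^{ik}-1|\le k$, $|e^{ik}-1-ik|\le k^2/2$ and $\int_0^Le^{-\tau}d\tau\le1$, we have $|D|\le O_\eta$, $|D_2|\le O_\eta^2/2$ and $|V|\le1$. Hence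
$$|V+D|^2=|V|^2+2\operatorname{Re}(\bar VD_1)+2\operatorname{Re}(\bar VD_2)+|D|^2\le|V|^2+2\operatorname{Re}(\bar VD_1)+2O_\eta^2 .$$
Domination says $|V+D|^2\ge|V|^2$. Since $\operatorname{Re}(iz)=-\operatorname{Im}z$, this yields
$$\int_0^Lw(\tau)k_\eta(\tau)\,d\tau\le O_\eta(t)^2,\qquad w(\tau)=\operatorname{Im}\big(\bar Ve^{-\tau-ib\tau}\big). \tag{11}$$
The analogue of $\sum c_j$ is $W=\int_0^L\tau w(\tau)\,d\tau$. Since $\partial_bV=-i\int_0^L\tau e^{-\tau-ib\tau}d\tau$,
$$\partial_bN(b,L)=\partial_b|V|^2=2\operatorname{Re}(\bar V\partial_bV)=2\operatorname{Im}\Big(\bar V\int_0^L\tau e^{-\tau-ib\tau}d\tau\Big)=2W,$$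
so $W>0$ by (ii).

**Step 4: averaging over depth.** Let $m_S(t)=\frac1S(h_t(S)-h_t(0))\ge0$. For $0\le\tau\le L$, cancelling the overlap of the two integrals of $h_t$,
$$\Big|\frac1S\int_0^S\big(h_t(\eta+\tau)-h_t(\eta)\big)d\eta-\tau m_S(t)\Big|=\frac1S\Big|\int_S^{S+\tau}(h_t-h_t(S))-\int_0^\tau(h_t-h_t(0))\Big|\le\frac{2bL^2}S, \tag{12}$$
since $h_t$ is $2b$-Lipschitz. Average (11) over $\eta\in[0,S]$; as $|w|\le1$, (12) gives
$$W\,m_S(t)\le\frac1S\int_0^SO_\eta(t)^2\,d\eta+O(1/S).$$
Let $\varepsilon'=\omega(\|f_t-f_s\|_{\rm BMO})$. By (10), $O_\eta(t)^2\le O_\eta(t)(O_\eta(s)+\varepsilon')\le2bL\,O_\eta(s)+\varepsilon'O_\eta(t)$. By (12) with $\tau=L$, the averages of $O_\eta(s)$ and $O_\eta(t)$ are $L\,m_S(s)$ and $L\,m_S(t)$ up to $O(1/S)$. So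
$$W\,m_S(t)\le2bL^2m_S(s)+\varepsilon'L\,m_S(t)+O(1/S).$$
If $\varepsilon'L\le W/2$ and $m_S(s)\to0$ as $S\to\infty$, then $m_S(t)\to0$.

**Step 5: conclusion.** Since $\omega(\varepsilon)\to0$, the condition $\varepsilon'L\le W/2$ holds once $\|f_t-f_s\|_{\rm BMO}$ is below a fixed positive number. By uniform continuity of $t\mapsto f_t$ we get from $t=0$, where $m_S=0$, to $t=1$ in finitely many such steps, so $m_S(1)\to0$. But $m_S(1)=b>0$, a contradiction. This proves Theorem 2. $\blacksquare$

## 10. Expansive straightening of $\Gamma_*$ in the uniform topology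

**Theorem 3.** For the arc $\Gamma_*$ of Theorem 1 there is a continuous $\gamma:[0,1]^2\to\mathbb R^2$ such that $\gamma_0$ is $\Gamma_*$ up to a translation and rotation, $\gamma_1$ is a unit segment, every $\gamma_t$ is an arclength parametrized chord-arc arc of length $1$ with constant at most that of $\Gamma_*$, and all distances $|\gamma(u,t)-\gamma(v,t)|$ are nondecreasing in $t$.

By Theorem 1, such a motion cannot be continuous in the BMO topology.

One proof is already on the board. The corner-by-corner motion of Section 5 is continuous on $[0,1]^2$, starts at $\Gamma_*$, ends at a unit segment, is parametrized by arclength, and has nondecreasing distances. The chord-arc bound follows from monotonicity, as in Step 5 below. Here is a second proof, which does not use the position (1) of the spiral. It truncates, applies a theorem on polygons, and takes a limit by compactness. Its input is from R. Connelly, E. D. Demaine, G. Rote, *Straightening polygonal arcs and convexifying polygonal cycles*, Discrete Comput. Geom. 30 (2003),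 205–239: every simple polygonal arc in the plane can be straightened by a continuous motion that preserves edge lengths and during which no distance between two vertices decreases.

**Step 1: from vertices to all pairs of points.** In such a motion all distances are nondecreasing. For $x=(1-\lambda)x_0+\lambda x_1$ on the edge $[x_0,x_1]$,
$$|x-y|^2=(1-\lambda)|x_0-y|^2+\lambda|x_1-y|^2-\lambda(1-\lambda)|x_0-x_1|^2 ,$$
and the last term is constant in time. Apply this first with $y$ a vertex. Then apply it with $y$ a point on another edge, for which $|x_0-y|$ and $|x_1-y|$ are nondecreasing by the first case. Points on the same edge keep their distance.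

**Step 2: truncate and normalize.** Let $N\ge2$. Apply the theorem to the sub-arc of $\Gamma_*$ with parameters $[0,u_N]$, and extend by $\gamma^N(u,t)=\gamma^N(u_N,t)$ for $u\ge u_N$. Let $d^N_t(u,v)=|\gamma^N(u,t)-\gamma^N(v,t)|$. It is at most $1$, is $1$-Lipschitz in $u$ and in $v$, and is continuous and nondecreasing in $t$. Put $a^N(t)=d^N_t(0,1)$. Then $a^N(t)\ge d_0^N(0,1)=\ell|p_N|\ge c:=\ell\rho/2$ by Section 3. Since $a^N>0$, a continuous family of translations and rotations lets us assume $\gamma^N(0,t)=0$ and $\gamma^N(1,t)=a^N(t)$ on the positive real axis. Write $\gamma^N=X^N+iY^N$. From $|\gamma^N|^2=d_t^N(0,u)^2$ and $|\gamma^N-a^N|^2=d_t^N(u,1)^2$,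
$$X^N(u,t)=\frac{d^N_t(0,u)^2+a^N(t)^2-d^N_t(u,1)^2}{2a^N(t)},\qquad Y^N(u,t)^2=d_t^N(0,u)^2-X^N(u,t)^2. \tag{13}$$
So the distances determine the curve up to the sign of $Y^N$.

**Step 3: reparametrize time.** The motions for different $N$ may run at wildly different speeds, so we fix a common clock. Let $\Psi_N(t)=\iint_{[0,1]^2}d^N_t\,du\,dv$, a continuous nondecreasing function with values in $[0,1]$. Moreover $\Psi_N(0)<\Psi_N(1)$, because $d^N_1\ge d^N_0$ with strict inequality near $(0,1)$: the truncated arc is not straight. If $\Psi_N$ is constant on a $t$-interval, then so is $d^N_t$, by monotonicity in $t$ and continuity in $(u,v)$. Hence $X^N$ and $(Y^N)^2$ are constant there by (13), and $Y^N$ is constant because it is continuous in $t$ with constant square. So $\gamma^N(u,t)=\tilde\gamma^N(u,\Psi_N(t))$ for some $\tilde\gamma^N$ on $[0,1]\times[\Psi_N(0),\Psi_N(1)]$. It is continuous because $(u,t)\mapsto(u,\Psi_N(t))$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map. Replace $\gamma^N(u,t)$ by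 $\tilde\gamma^N\big(u,(1-t)\Psi_N(0)+t\Psi_N(1)\big)$. Now $\Psi_N$ is affine in $t$, and $0\le\Psi_N(t)-\Psi_N(s)\le t-s$ for $s<t$.

**Step 4: equicontinuity.** Let $s<t$ and $F=d^N_t-d^N_s\ge0$. It is $2$-Lipschitz in each variable and $\iint F\le t-s$. Let $m=\max F\le1$. At every point of $[0,1]^2$ within $\ell^1$-distance $m/4$ of a maximum point, $F\ge m/2$. These points have area at least $\frac12(m/4)^2$, since at least one quadrant at the maximum point has room for a right triangle with legs $m/4$. So $t-s\ge\frac m2\cdot\frac{m^2}{32}=\frac{m^3}{64}$, that is,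
$$\max|d^N_t-d^N_s|\le4(t-s)^{1/3}.$$
In (13) the distances are at most $1$ and $a^N\ge c$. The numerator of $X^N$ is at most $2$ in absolute value and changes by at most $6m$, and $\frac1{2a^N}$ changes by at most $\frac m{2c^2}$. So $X^N$ changes by at most $(\frac3c+\frac1{c^2})m$. As $|X^N|\le1$, $(Y^N)^2$ changes by at most $2m+2(\frac3c+\frac1{c^2})m$. Thus $X^N$ and $(Y^N)^2$ are equicontinuous in $t$ with a common modulus $\mu(\tau)=K\tau^{1/3}$, where $K$ depends only on $c$. For $Y^N$ itself,
$$|Y^N(u,t)-Y^N(u,s)|\le2\sqrt{\mu(|t-s|)} .$$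
If the two values $y,y'$ have the same sign, use $|y-y'|^2\le|y^2-y'^2|$. If they have opposite signs, $Y^N(u,\cdot)$ vanishes somewhere between $s$ and $t$; comparing with that zero gives $|y|,|y'|\le\sqrt{\mu(|t-s|)}$. Finally $\gamma^N$ is $1$-Lipschitz in $u$, and $|\gamma^N|\le1$.

**Step 5: pass to the limit.** By the Arzelà–Ascoli theorem a subsequence of $\gamma^N$ converges uniformly on $[0,1]^2$ to a continuous $\gamma$. Check the properties one by one.

* $\gamma^N(\cdot,0)$ is $\Gamma_*$ stopped at parameter $u_N$, rotated so that $p_N$ lies on the positive axis. As $p_N\to p_\infty\ne0$, $\gamma_0$ is $\Gamma_*$ rotated so that $p_\infty$ lies there.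
* $|\gamma(u,1)-\gamma(v,1)|=\lim|\min(u,u_N)-\min(v,u_N)|=|u-v|$, so $\gamma_1$ is a unit segment.
* Distances are nondecreasing in $t$, as limits of nondecreasing functions.
* $\gamma_t$ is $1$-Lipschitz, so the length of $\gamma_t|_{[u,v]}$ is at most $v-u$. By monotonicity of chords it is at least the length of $\gamma_0|_{[u,v]}$, which is $v-u$. So $\gamma_t$ is an arclength parametrization.
* If $C$ is the chord-arc constant of $\Gamma_*$, then $|u-v|\le C|\gamma_0(u)-\gamma_0(v)|\le C|\gamma_t(u)-\gamma_t(v)|$. So $\gamma_t$ is injective and is a chord-arc arc of length $1$ with constant at most $C$. $\blacksquare$
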